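\title{Counting nonzero coordinates in a turnstile stream with $O(\epsilon^{-2}\log n\log\log n)$ bits}

\begin{abstract}
A vector $x\in\mathbb Z^n$ with polynomially bounded entries is built by a stream of additive updates, and the number of its nonzero coordinates is to be estimated within a factor $1\pm\epsilon$. The known space bound is $O(\epsilon^{-2}\log n\,(\log\frac1\epsilon+\log\log n))$ bits. We show that the term $\log\frac1\epsilon$ can be removed: $O(\epsilon^{-2}\log n\log\log n)$ bits suffice for all $n\ge4$ and all $\epsilon\in(0,1)$, with all stored randomness counted. The algorithm works modulo a random prime of only $O(\log\log n)$ bits, accepts that this prime divides a small fraction of the nonzero entries, and measures that fraction on a small sample that is stored exactly. For linear sketches and entries bounded by $M\ge n^4$ we prove a lower bound of order $\epsilon^{-2}\log(\epsilon^2n)\log\log M$ when $108/\sqrt n\le\epsilon\le\frac1{16}$, which matches the upper bound for $M=n^c$, $c\ge4$, and $n^{-1/2+\gamma}\le\epsilon\le\frac1{16}$.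
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The problem}

In the \emph{turnstile streaming model} a vector $x\in\mathbb Z^n$ starts at $0$ and receives a stream of updates $x_j\leftarrow x_j+\Delta$ with $\Delta\in\mathbb Z$. The entries stay polynomially bounded: we fix an integer $c\ge1$ and assume $|x_j|\le M=n^c$, so that an entry, or a sum of entries, fits in $O(\log n)$ bits. The task is to output, at the end of the stream, a number $\tilde N$ such that
\[
|\tilde N-N|\le\epsilon N\quad\text{with probability at least }\tfrac23,\qquad\text{where } N=\|x\|_0=|\{j:x_j\ne0\}|.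
\]
The algorithm receives $n$ and $\epsilon\in(0,1)$ as parameters, and its space is measured in bits. It may draw uniform samples from finite sets, but all randomness that it reuses, such as a hash function, must be stored and is counted. Throughout, $\log=\log_2$, $[n]=\{1,\dots,n\}$, $\lambda=\log n$, and constants hidden in $O(\cdot)$ depend only on $c$.

Since updates may be negative, a coordinate that the stream has touched can return to zero, and the algorithm must retain enough about values to tell zero from nonzero. For a single coordinate this is cheap. A nonzero integer of absolute value at most $M$ has at most $\log M$ distinct prime divisors, so a prime $p$ drawn uniformly from the first $3\lceil\log M\rceil$ primes divides it with probability at most $\frac13$, and the residue modulo $p$ takes $O(\log\log M)$ bits. For many coordinates one samples: about $\epsilon^{-2}$ sampled nonzero coordinates give relative accuracy $\epsilon$, and since $N$ is not known in advance one runs about $\log n$ sampling rates in parallel. Multiplying the three factors suggests the target $\epsilon^{-2}\log n\log\log n$.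

Two upper bounds are known, and we take them as given. The first uses nested subsampling and $k$-sparse recovery with $k=O(\epsilon^{-2})$. Its randomness is one pairwise independent hash function $h:[n]\to[n]$, stored in $O(\log n)$ bits; level $i$ keeps coordinate $j$ if $h(j)<100n/(2^i\epsilon^2)$; the space is $O(\epsilon^{-2}\log^2n)$ bits. The second observes that only the non-zeroness of the counters matters, picks a random prime among the first $O(\epsilon^{-2}\log n)$ primes, which with high probability divides none of the relevant counters, and stores every counter modulo that prime. We record it for later use.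

\begin{proposition}[known bound]\label{prop:known}
For all $n\ge4$ and $\epsilon\in(0,1)$ there is a turnstile algorithm that solves the task with $O\bigl(\epsilon^{-2}\log n\,(\log\frac1\epsilon+\log\log n)\bigr)$ bits. Apart from its stored random choices, its state consists of counters that are sums of entries of $x$ reduced modulo a prime.
\end{proposition}

The question, posed in \cite{notes}, is whether the term $\log\frac1\epsilon$ can be removed: \emph{is there an algorithm that uses at most $C\epsilon^{-2}\log n\log\log n$ bits for all $n\ge4$ and all $\epsilon\in(0,1)$, with $C$ independent of $n$ and $\epsilon$?} For $\epsilon\ge1/\mathrm{polylog}(n)$ Proposition~\ref{prop:known} gives this, and for $\epsilon<1/\sqrt n$ one can store $x$. The question concerns the range in between.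

\subsection*{Where the term $\log\frac1\epsilon$ comes from}

To divide none of $\epsilon^{-2}$ counters, the prime is drawn from about $\epsilon^{-2}\log n$ candidates, and so it has about $\log\frac1\epsilon+\log\log n$ bits. One may ask for less, namely that the prime divide only an $\epsilon$-fraction of the entries, but this does not remove the term.

\begin{example}\label{ex:primes}
Let $P$ be a set of $m$ primes, each at most $M$, let $m\mid N$, and let $x$ have exactly $N/m$ entries equal to each prime in $P$ and all other entries zero. Every $p\in P$ divides exactly $N/m$ nonzero entries, so the number of nonzero residues modulo $p$ is $(1-\frac1m)N$. For a vector with $N$ entries equal to $1$ it is $N$. An estimator that multiplies the number of nonzero residues by a factor $t$ is correct on both vectors only if $t\le1+\epsilon$ and $t(1-\frac1m)\ge1-\epsilon$, which forces $m\ge\frac{1+\epsilon}{2\epsilon}$. Then $P$ contains a prime larger than $\frac1{2\epsilon}$.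
\end{example}

So a small prime causes a loss that depends on $x$, is invisible modulo $p$, and is much larger than $\epsilon N$ when $\epsilon$ is below every $1/\mathrm{polylog}(n)$. One might therefore guess that the term $\log\frac1\epsilon$ is needed. It is not.

\subsection*{Results}

\begin{theorem}\label{thm:upper}
There are a constant $C$, depending only on $c$, and a turnstile algorithm that, for all $n\ge4$ and $\epsilon\in(0,1)$, outputs a $(1\pm\epsilon)$-approximation of $\|x\|_0$ with probability at least $\frac23$, using at most $C\,\epsilon^{-2}\log n\log\log n$ bits, including all stored randomness.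
\end{theorem}

Only the final vector needs to satisfy the bound $|x_j|\le M$; see Remark~\ref{rem:linear}. A partial converse holds for the following class of algorithms.

\begin{definition}\label{def:sketch}
Let $M$ be a positive integer. A \emph{linear sketch of $s$ bits for $(n,M,\epsilon)$} is a random pair $(\varphi,\mathrm{dec})$, where $\varphi:\mathbb Z^n\to G$ is a homomorphism into a finite abelian group with $|G|\le2^s$ and $\mathrm{dec}:G\to\mathbb R$, such that every $x\in\mathbb Z^n$ with $\|x\|_\infty\le M$ satisfies
\[
\Pr\bigl[\,|\mathrm{dec}(\varphi(x))-\|x\|_0|\le\epsilon\|x\|_0\,\bigr]\ge\tfrac23 .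
\]
\end{definition}

The group $G$ is part of the random choice. The randomness is not charged, which only strengthens a lower bound. An algorithm whose state, given its stored randomness, consists of counters that are linear forms in $x$ over finite rings is a linear sketch: $G$ is the product of the additive groups of the rings.

\begin{theorem}\label{thm:lower}
There is $n_0$ such that for all $n\ge n_0$, $M\ge n^4$ and $108/\sqrt n\le\epsilon\le\frac1{16}$, every linear sketch of $s$ bits for $(n,M,\epsilon)$ has
\[
s\ \ge\ \frac{\log(\epsilon^2n)\,\log\log M}{32000\,\epsilon^2}.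
\]
\end{theorem}

\begin{corollary}\label{cor:tight}
Fix $c\ge4$ and $0<\gamma<\frac12$. For $M=n^c$, $n$ large and $n^{-1/2+\gamma}\le\epsilon\le\frac1{16}$, the optimal size of a linear sketch for $(n,M,\epsilon)$ is $\Theta_{\gamma,c}(\epsilon^{-2}\log n\log\log n)$ bits.
\end{corollary}

In this range a linear sketch cannot dispense with the factor $\log\log n$. Outside it we claim no matching lower bound, and none holds in general: for $\epsilon<1/\sqrt n$ the map $\mathbb Z^n\to(\mathbb Z/(2M+1))^n$ is a linear sketch of $O(n\log n)=O(\epsilon^{-2}\log n)$ bits. We claim nothing about lower bounds for algorithms that are not linear.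

Section~\ref{sec:idea} explains the idea of Theorem~\ref{thm:upper}, Sections~\ref{sec:tools} and~\ref{sec:bins} prepare its components, and Sections~\ref{sec:alg} and~\ref{sec:correct} prove it. Section~\ref{sec:lower} proves Theorem~\ref{thm:lower} and Corollary~\ref{cor:tight}.

\section{Measuring the loss instead of avoiding it}\label{sec:idea}

Let $p$ be a prime of $O(\log\log n)$ bits and split the support of $x$ into the coordinates that survive reduction modulo $p$ and those that are lost:
\begin{equation}\label{eq:AZ}
A=\{j:p\nmid x_j\},\qquad Z=\{j:x_j\ne0,\ p\mid x_j\},\qquad N=|A|+|Z|.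
\end{equation}
We estimate $|A|$ and $|Z|$ separately, each to additive error a fraction of $\epsilon N$.

\emph{The lost part is cheap to measure because it is small.} Keep each coordinate with probability $\pi$, pairwise independently, and suppose that the kept nonzero entries, about $s=\pi N$ of them, are known exactly. Let $Y$ be the number of them that $p$ divides. Then $Y/\pi$ has mean $|Z|$ and variance at most
\[
\frac{|Z|}{\pi}=\frac{|Z|}{N}\cdot\frac{N^2}{s}
\]
(Lemma~\ref{lem:sample} below). Take Example~\ref{ex:primes} with $m=100$ and $\epsilon=10^{-3}$. Ignoring $Z$ costs $N/100=10\,\epsilon N$. To estimate $N$ itself from the size of the sample, the variance bound is $N^2/s$, and a standard deviation of $\epsilon N$ asks for $s=10^6$. To estimate $|Z|=N/100$ with the same standard deviation, $s=10^4$ is enough. In general the sample shrinks by the factor $|Z|/N$.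

An exactly stored entry costs $O(\log n)$ bits. We therefore want $|Z|\le N/\log n$: then $s=O(\epsilon^{-2}/\log n)$, one sampling rate costs $O(\epsilon^{-2})$ bits, and all rates together cost $O(\epsilon^{-2}\log n)$ bits. A nonzero entry is divisible by a prime drawn from $m$ candidates with probability $O(\log n)/m$, so $m$ of order $\log^2n$ achieves this, and such a prime still has $O(\log\log n)$ bits.

\emph{The surviving part is counted modulo $p$.} Modulo $p$ the support of $x$ is exactly $A$. We sample $O(\epsilon^{-2})$ elements of $A$, hash them into $O(\epsilon^{-2})$ bins, keep one counter in $\mathbb F_p$ per bin, and count nonzero counters. Counters can vanish by cancellation, with probability about $1/p$, which is again much larger than $\epsilon$. Random coefficients turn this into a loss of a different kind from $Z$: its expectation does not depend on the values of $x$, so it can be inverted, and only its fluctuation has to be controlled.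

Finally, both sampling rates depend on $N$. We maintain all rates $2^{-i}$ during the stream and choose two of them at the end, using a constant-factor estimate of $N$ from Proposition~\ref{prop:known}.

\section{Hashing, sampling and sparse recovery}\label{sec:tools}

We use two facts about primes: the $m$-th prime is $O(m\log m)$ for $m\ge2$, and for every integer $y\ge2$ there is a prime strictly between $y$ and $2y$ (Bertrand's postulate). We also use the median trick. If $t$ independent estimates, $t$ odd, each lie in an interval with probability at least $\frac12+\delta$, their median lies outside it only if at least $t/2$ of them do; the number that do has mean at most $(\frac12-\delta)t$ and variance at most $t/4$, so by Chebyshev's inequality this has probability at most $1/(4\delta^2t)$. Thus $O(1)$ copies raise any constant success probability above $\frac12$ to $\frac23$, or to $0.99$.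

Random variables are \emph{$Q$-wise independent} if any $t\le Q$ of them are independent.

\begin{lemma}[hashing]\label{lem:hash}
Let $\mathbb F$ be a finite field and let $f\in\mathbb F[T]$ be a uniformly random polynomial of degree less than $Q$. The values of $f$ at any $t\le Q$ distinct points are independent and uniform in $\mathbb F$. The same holds, with uniform values in $\mathbb F_p^{\,w}$, after each value is replaced by $w$ fixed coordinates with respect to a basis of $\mathbb F$ over its prime field $\mathbb F_p$.
\end{lemma}

\begin{proof}
Evaluation at the $t$ points is a linear map $\mathbb F^Q\to\mathbb F^t$. It is onto by Lagrange interpolation, so all its fibers have the same size, and the image of a uniform vector is uniform. Projection to $w$ coordinates is likewise linear and onto.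
\end{proof}

\begin{lemma}[sampling]\label{lem:sample}
Let $S\subseteq[n]$ be random, with $\Pr[j\in S]=\pi>0$ for all $j$ and the events $\{j\in S\}$ pairwise independent. For fixed $J\subseteq[n]$, the count $|S\cap J|$ has mean $\pi|J|$ and variance at most $\pi|J|$, and $\pi^{-1}|S\cap J|$ has mean $|J|$ and variance at most $|J|/\pi$.
\end{lemma}

\begin{proof}
The variance of a sum of pairwise independent indicators is the sum of their variances, each $\pi(1-\pi)\le\pi$.
\end{proof}

The sample on which $Z$ is measured cannot be kept as a list, since far more than $s$ sampled coordinates may be nonzero in the middle of the stream. We need linear data from which a vector can be recovered whenever it is sparse at the end. A vector is \emph{$k$-sparse} if it has at most $k$ nonzero entries.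

\begin{lemma}[sparse recovery]\label{lem:sparse}
Let $M\ge n$, let $q>2M$ be prime and let $k\ge1$. A $k$-sparse vector $y\in\mathbb Z^n$ with $\|y\|_\infty\le M$ is determined by its \emph{syndromes} $\sum_{j=1}^ny_j\,j^t\bmod q$, $0\le t<2k$. It can be found with $O(k\log q)$ bits of workspace.
\end{lemma}

\begin{proof}
Let two $k$-sparse vectors in $\mathbb F_q^n$ have the same syndromes, and let their difference $v$ have support $J$ with $w=|J|\le2k$. If $w\ge1$, the equations $\sum_{j\in J}v_jj^t=0$ for $0\le t<w$ form a square Vandermonde system whose nodes $j\in J$ are distinct modulo $q$, because $q>n$. Its determinant is nonzero, so $v$ vanishes on $J$, a contradiction. Hence $y\bmod q$ is the only $k$-sparse vector in $\mathbb F_q^n$ with the given syndromes, and since $|y_j|\le M<q/2$, lifting residues to $(-q/2,q/2)$ recovers $y$. To find it, run through all lists of at most $k$ pairs (index, residue) and compare the syndromes of each list, one at a time, with the given ones.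
\end{proof}

We call this search \emph{decoding}; it \emph{fails} if no list matches.

\section{Counting with counters modulo a small prime}\label{sec:bins}

Throw $D$ nonzero elements of $\mathbb F_p$ into $B$ bins at random and add up the contents of each bin. For $D=2$ and $p>2$, the elements $1,1$ give $2-\frac1B$ nonzero sums on average, while $1,-1$ give $2-\frac2B$, since they cancel when they collide. The mean depends on the values, and in our application $D/B$ may be a constant, so collisions are too frequent to ignore. If each element is first multiplied by an independent uniform coefficient in $\mathbb F_p$, every occupied bin has a uniform sum, and the mean becomes $(1-\frac1p)(2-\frac1B)$ in both cases. In general it becomes $F(D)$, where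
\begin{equation}\label{eq:F}
F(D)=\Bigl(1-\frac1p\Bigr)B\Bigl(1-\Bigl(1-\frac1B\Bigr)^{D}\Bigr).
\end{equation}

To bound the fluctuation we use the \emph{Efron--Stein inequality}: if $W$ is a function of independent random variables $\xi_1,\dots,\xi_D$ with finite ranges, then
\[
\operatorname{Var}W\le\sum_{j=1}^D\mathbb E\bigl[\operatorname{Var}(W\mid\xi_l,\ l\ne j)\bigr].
\]
A variance is at most the mean square deviation from any constant, so the $j$-th term is at most $\mathbb E(W-a_j)^2$ for any random variable $a_j$ that does not depend on $\xi_j$.

\begin{lemma}\label{lem:bins}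
Let $0<\epsilon<1$, let $p$ be prime, and let $B,D$ be integers with
\[
1\le D\le B,\qquad B\ge10^8/\epsilon^2,\qquad pD\ge10^8/\epsilon^2 .
\]
Let $y_1,\dots,y_D\in\mathbb F_p$ be nonzero and let the pairs $(g_j,u_j)$, $1\le j\le D$, be independent and uniform in $[B]\times\mathbb F_p$. Let $W$ be the number of $b\in[B]$ with $\sum_{j:\,g_j=b}u_jy_j\ne0$, and let $\hat D$ minimize $|F(D')-W|$ over the integers $0\le D'\le B$. Then $|\hat D-D|\le\epsilon D/10$ with probability more than $1-0.004$.
\end{lemma}

\begin{proof}
\emph{Mean.} A given bin is occupied with probability $1-(1-\frac1B)^D$. Given $g_1,\dots,g_D$, the sum in an occupied bin is uniform in $\mathbb F_p$: it contains a term $u_jy_j$ that is uniform, because $y_j$ is invertible, and independent of the other terms. It is nonzero with probability $1-\frac1p$. Hence $\mathbb EW=F(D)$.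

\emph{Variance.} Let $W_{-j}$ be the count when element $j$ is left out. Only bin $g_j$ is affected, so $W-W_{-j}\in\{-1,0,1\}$. The choice $a_j=W_{-j}$ would give $\operatorname{Var}W\le D$, which is useful only when $D$ is a large multiple of $\epsilon^{-2}$; we shall need smaller $D$. A typical element adds exactly one nonzero bin, so we take $a_j=W_{-j}+1$. If element $j$ is alone in its bin and $u_j\ne0$, then $W-a_j=0$. Otherwise $W-a_j\in\{-2,-1,0\}$, and this case has probability at most $\frac DB+\frac1p$. Therefore
\[
\operatorname{Var}W\le4D\Bigl(\frac DB+\frac1p\Bigr)=4D^2\Bigl(\frac1B+\frac1{pD}\Bigr)\le8\cdot10^{-8}\epsilon^2D^2 .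
\]
By Chebyshev's inequality, $|W-F(D)|\le\epsilon D/200$ except with probability at most $8\cdot10^{-8}\cdot200^2=0.0032$.

\emph{Inversion.} For integers $0\le D'<B$,
\[
F(D'+1)-F(D')=\Bigl(1-\frac1p\Bigr)\Bigl(1-\frac1B\Bigr)^{D'}\ge\frac12\Bigl(1-\frac1B\Bigr)^{B}\ge\frac18,
\]
as $(1-\frac1B)^B$ increases with $B$ and equals $\frac14$ at $B=2$. So $|\hat D-D|\le8|F(\hat D)-F(D)|$. Since $D\le B$ competes in the minimization, $|F(\hat D)-W|\le|F(D)-W|$, whence $|F(\hat D)-F(D)|\le2|W-F(D)|$. Altogether $|\hat D-D|\le16\cdot\epsilon D/200=0.08\,\epsilon D$.
\end{proof}

The prime enters only through the condition $pD\ge10^8/\epsilon^2$. When $D$ is of order $\epsilon^{-2}$ this asks for a prime of constant size, and when $D$ is of order $\epsilon^{-2}/\lambda$ for a prime of size about $\lambda$; in neither case does the size of $p$ depend on $\epsilon$.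

\section{The algorithm and its space}\label{sec:alg}

\subsection*{The two easy ranges}

If $\epsilon\ge1/\lambda$, then $\log\frac1\epsilon\le\log\log n$, and Proposition~\ref{prop:known} gives Theorem~\ref{thm:upper}. If $\epsilon<1/\sqrt n$, store every $x_j$ modulo $2M+1$, which determines it. This takes $O(n\log n)=O(\epsilon^{-2}\log n)$ bits, and $\log\log n\ge1$ for $n\ge4$. From now on
\begin{equation}\label{eq:range}
1/\sqrt n\le\epsilon<1/\lambda .
\end{equation}
Then $\sqrt n>\log n$, which fails for $4\le n\le16$. Hence $n>16$, $\lambda>4$, $\epsilon<\frac14$ and $\epsilon^2\lambda<1$.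

\subsection*{Parameters and random choices}

Let $\ell=\lceil\lambda\rceil$, let $B$ be the least power of $2$ with $B\ge10^8/\epsilon^2$, let $q$ be a prime with $2M<q<4M$, and put
\[
k=\Bigl\lceil\frac{5\cdot10^5}{\epsilon^2\lambda}\Bigr\rceil,\qquad Q=\Bigl\lceil\frac{10^5}{\epsilon^2}\Bigr\rceil,\qquad m=\lceil10^5c\lambda^2\rceil .
\]
Here $k$ is the sparsity we can decode, $Q$ bounds the number of elements thrown into the $B$ bins, and $m$ is the number of candidate primes. Note that $Q\le B$, and that $\log B=O(\log n)$ by the lower bound in \eqref{eq:range}. The following choices are independent. In each field, of size at least $n$, we identify $[n]$ with a set of distinct elements.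

\begin{itemize}
\item \emph{The prime} $p$ is uniform among the primes with index $m+1,\dots,2m$. Thus $p>m$ and $p=O(m\log m)$, so $\log p=O(\log\log n)$.
\item \emph{The levels.} $h$ is a uniform polynomial of degree at most $1$ over $\mathbb F_{2^\ell}$, and $S_i=\{j\in[n]:\text{the first $i$ bits of $h(j)$ are }0\}$ for $0\le i\le\ell$. Then $S_0=[n]$, $\Pr[j\in S_i]=2^{-i}$, and for each $i$ these events are pairwise independent.
\item \emph{The bins.} $g:[n]\to[B]$ is given by the first $\log B$ bits of a uniform polynomial of degree less than $Q$ over $\mathbb F_{2^{\ell'}}$, where $\ell'=\max(\ell,\log B)$.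
\item \emph{The coefficients.} $u_j\in\mathbb F_p$ is a fixed coordinate of the value at $j$ of a uniform polynomial of degree less than $Q$ over $\mathbb F_{p^\kappa}$, where $\kappa$ is minimal with $p^\kappa\ge n$, so that $p^\kappa<np$.
\end{itemize}
By Lemma~\ref{lem:hash}, the pairs $(g(j),u_j)$ are $Q$-wise independent and uniform in $[B]\times\mathbb F_p$. Such high independence is affordable because one seed for $g$ and one for $u$ serve all levels.

\subsection*{Data maintained during the stream}

\begin{enumerate}
\item \emph{Rough estimate.} The median $R$ of $O(1)$ copies of the algorithm of Proposition~\ref{prop:known} with accuracy $\frac12$ and fresh randomness, so that $R\in[N/2,2N]$ with probability at least $0.99$.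
\item \emph{Small counters.} For $0\le i\le\ell$ and $b\in[B]$: $\ c_{i,b}=\sum_{j\in S_i,\ g(j)=b}u_jx_j\in\mathbb F_p$.
\item \emph{Syndromes.} For $0\le i\le\ell$ and $0\le t<2k$: $\ s_{i,t}=\sum_{j\in S_i}x_j\,j^t\bmod q$.
\end{enumerate}
Given the random choices, the data in items 2 and 3 are linear in $x$: an update $(j,\Delta)$ adds $u_j\Delta$ to $c_{i,g(j)}$ and $\Delta j^t$ to $s_{i,t}$ for every $i$ with $j\in S_i$.

\subsection*{Output}

Choose a level $i_Z$ at which about $10^5/(\epsilon^2\lambda)$ support elements remain and a level $i_A$ at which about $2\cdot10^4/\epsilon^2$ remain: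
\[
i_Z=\max\Bigl(0,\Bigl\lfloor\log\frac{\epsilon^2\lambda R}{10^5}\Bigr\rfloor\Bigr),\qquad
i_A=\max\Bigl(0,\Bigl\lfloor\log\frac{\epsilon^2R}{20000}\Bigr\rfloor\Bigr),
\]
both set to $0$ if $R\le0$ and replaced by $\ell$ if larger than $\ell$. Decode the syndromes $(s_{i_Z,t})_{t<2k}$; if decoding fails, output $0$.
\begin{itemize}
\item If $i_Z=0$, output the number of nonzero entries of the decoded vector.
\item If $i_Z\ge1$, let $Y$ be the number of nonzero decoded entries divisible by $p$, let $W=|\{b:c_{i_A,b}\ne0\}|$, let $\hat D$ minimize $|F(D')-W|$ over the integers $0\le D'\le B$, with $F$ as in \eqref{eq:F}, and output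
\[
\tilde N=2^{i_A}\hat D+2^{i_Z}Y .
\]
\end{itemize}

\subsection*{Space}

Since $\epsilon^2\lambda<1$, we have $k\le(5\cdot10^5+1)/(\epsilon^2\lambda)$. Also $B<2\cdot10^8/\epsilon^2$, $\log q<c\lambda+2$, and all three fields have $2^{O(\log n)}$ elements. This gives the following count.

\begin{center}
\begin{tabular}{llll}
\hline
data & number & bits each & total\\
\hline
small counters & $(\ell+1)B$ & $\lceil\log p\rceil$ & $O(\epsilon^{-2}\log n\log\log n)$\\
syndromes & $(\ell+1)\,2k$ & $\lceil\log q\rceil$ & $O(\epsilon^{-2}\log n)$\\
coefficients of $h,g,u$ & $2Q+2$ & $O(\log n)$ & $O(\epsilon^{-2}\log n)$\\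
rough estimate & $O(1)$ copies & $O(\log n\log\log n)$ & $O(\log n\log\log n)$\\
\hline
\end{tabular}
\end{center}

It remains to bound the workspace. The primes $p$ and $q$ and the irreducible polynomials that define the fields are found by search with trial division and stored in $O(\log n)$ bits. Field operations, and the evaluation of a stored polynomial by Horner's rule, need $O(\log n)$ bits. Decoding needs $O(k\log q)=O(\epsilon^{-2})$ bits. For $D'\le B$, the number $F(D')$ is a fraction with denominator $pB^{D'}$ and value at most $B$, so it is computed exactly with $O(B\log B+\log p)=O(\epsilon^{-2}\log n)$ bits. The total space is $O(\epsilon^{-2}\log n\log\log n)$.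

\begin{remark}\label{rem:linear}
In all three ranges of $\epsilon$, the state of the algorithm consists of its random choices and of linear forms in $x$ reduced modulo fixed integers; for the known algorithm this is part of Proposition~\ref{prop:known}. The state at the end therefore depends only on the final vector, and only the final vector needs to satisfy $|x_j|\le M$. It also follows that the algorithm is a linear sketch whose size is at most the number of bits spent on counters.
\end{remark}

\section{Correctness}\label{sec:correct}

Fix the final vector $x$ and let $A,Z$ be as in \eqref{eq:AZ}. We expose the randomness in three rounds: first $R$ and $p$, which fix the levels $i_Z,i_A$ and the sets $A,Z$; then $h$; then $g$ and $u$. We define six events (E1)--(E6) that together imply a correct answer.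

\subsection*{First round: the rough estimate and the prime}

\textbf{(E1)} $R\in[N/2,2N]$. This fails with probability at most $0.01$.

\textbf{(E2)} $|Z|\le N/\lambda$. A nonzero $x_j$ has at most $\log M=c\lambda$ prime divisors, so $\mathbb E|Z|\le Nc\lambda/m$. For $N>0$, Markov's inequality bounds the failure probability by $c\lambda^2/m\le10^{-5}<0.01$; for $N=0$ the event is certain.

Fix $R$ and $p$ satisfying (E1) and (E2); they are independent of $h,g,u$. If $N=0$, then $R=0$, $i_Z=0$, and the output is $0$. Let $N>0$. Since $R\le2n$ and $\epsilon^2\lambda<1$, both arguments of the logarithms are below $n$, so neither level is replaced by $\ell$. If $i=\max(0,\lfloor\log y\rfloor)$ with $y>0$, then $2^i>y/2$ always, and $2^i\le y$ when $i\ge1$. With $N/2\le R\le2N$ this gives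
\begin{align}
2^{-i_Z}N&<\frac{4\cdot10^5}{\epsilon^2\lambda}, & 2^{i_Z}&\le\frac{2\epsilon^2\lambda N}{10^5}\quad\text{if }i_Z\ge1,\label{eq:iZ}\\
2^{-i_A}N&<\frac{8\cdot10^4}{\epsilon^2}, & 2^{i_A}&\le\frac{\epsilon^2N}{10^4}\quad\text{if }i_A\ge1.\label{eq:iA}
\end{align}
The left inequalities say that the samples are small enough to store; the right ones, that they are large enough to be accurate.

If $i_Z=0$, the left part of \eqref{eq:iZ} gives $N<k$. Then $x$ itself is $k$-sparse, Lemma~\ref{lem:sparse} recovers it from level $0$, and the output is exactly $N$. So assume $i_Z\ge1$. Then $2\le2^{i_Z}$, the right part of \eqref{eq:iZ}, (E2) and $\lambda>4$ give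
\begin{equation}\label{eq:Nbig}
N\ge\frac{10^5}{\epsilon^2\lambda},\qquad|A|\ge\Bigl(1-\frac1\lambda\Bigr)N\ge\frac34N .
\end{equation}

\subsection*{Second round: the levels}

\textbf{(E3)} $S_{i_Z}$ contains at most $k$ elements of the support of $x$. By Lemma~\ref{lem:sample} and \eqref{eq:iZ}, their number has mean and variance at most $4\cdot10^5/(\epsilon^2\lambda)$, and $k$ exceeds the mean by at least $10^5/(\epsilon^2\lambda)$. By Chebyshev's inequality the failure probability is at most
\[
\frac{4\cdot10^5}{\epsilon^2\lambda}\cdot\frac{(\epsilon^2\lambda)^2}{10^{10}}=4\cdot10^{-5}\epsilon^2\lambda<0.01 .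
\]
Under (E3), decoding returns the restriction of $x$ to $S_{i_Z}$, and $Y=|S_{i_Z}\cap Z|$.

\textbf{(E4)} $\bigl|2^{i_Z}|S_{i_Z}\cap Z|-|Z|\bigr|\le\epsilon N/10$. This is the computation of Section~\ref{sec:idea}: the factor $\lambda$ by which the sample is sparser cancels against the factor $1/\lambda$ in (E2). By Lemma~\ref{lem:sample} the variance is at most
\[
2^{i_Z}|Z|\le\frac{2\epsilon^2\lambda N}{10^5}\cdot\frac N\lambda=\frac{2\epsilon^2N^2}{10^5},
\]
so the failure probability is at most $100\cdot2\cdot10^{-5}=0.002$.

\textbf{(E5)} With $D=|S_{i_A}\cap A|$, we have $\bigl|2^{i_A}D-|A|\bigr|\le\epsilon N/10$. If $i_A=0$, then $D=|A|$. If $i_A\ge1$, the variance of $2^{i_A}D$ is at most $2^{i_A}|A|\le\epsilon^2N^2/10^4$ by \eqref{eq:iA}, and the failure probability is at most $100\cdot10^{-4}=0.01$.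

Fix $h$ satisfying (E5). Using $\epsilon<\frac14$ and \eqref{eq:Nbig},
\begin{equation}\label{eq:D}
\tfrac12N\le\bigl(\tfrac34-\tfrac1{40}\bigr)N\le2^{i_A}D\le1.1\,N .
\end{equation}
The upper bound and the left part of \eqref{eq:iA} give $D\le88000/\epsilon^2\le Q\le B$. For a lower bound on $pD$, recall $p>m\ge10^5\lambda^2$. If $i_A\ge1$, then \eqref{eq:D} and the right part of \eqref{eq:iA} give $D\ge5000/\epsilon^2$, so $pD\ge16\cdot10^5\cdot5000/\epsilon^2$. If $i_A=0$, the support is too large to decode but smaller than a full sample; here $D\ge N/2\ge5\cdot10^4/(\epsilon^2\lambda)$ by \eqref{eq:Nbig}, so $pD\ge5\cdot10^9\lambda/\epsilon^2$. In both cases $D\ge1$ and $pD\ge10^8/\epsilon^2$.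

\subsection*{Third round: bins and coefficients}

\textbf{(E6)} $|\hat D-D|\le\epsilon D/10$. A coordinate $j\in S_{i_A}\setminus A$ has $x_j\equiv0\pmod p$ and contributes nothing to the counters $c_{i_A,b}$. The set $S_{i_A}\cap A$ is fixed by $p,R,h$ and has $D\le Q$ elements, so the pairs $(g(j),u_j)$ on it are fully independent and uniform, and the residues $x_j$ on it are nonzero. Lemma~\ref{lem:bins} applies, and the failure probability is below $0.004$.

\subsection*{Conclusion}

Under (E1)--(E6), using $N=|A|+|Z|$ and $2^{i_A}D\le1.1N$,
\[
|\tilde N-N|\le2^{i_A}|\hat D-D|+\bigl|2^{i_A}D-|A|\bigr|+\bigl|2^{i_Z}Y-|Z|\bigr|\le(0.11+0.1+0.1)\,\epsilon N<\epsilon N .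
\]
The total failure probability is at most $0.01+0.01+0.01+0.002+0.01+0.004<0.05$. Together with the space count and the two easy ranges, this proves Theorem~\ref{thm:upper}. \qed

\section{A lower bound for linear sketches}\label{sec:lower}

A homomorphism $\varphi:\mathbb Z^n\to G$ is determined by the elements $f_j=\varphi(e_j)$, where $e_1,\dots,e_n$ is the standard basis. The plan is to find many coordinates each of which multiplies $|G|$ by about $\sqrt{\log M}$.

\subsection*{One and two coordinates}

Let $n=1$, $r=\lfloor\sqrt{\log M}\rfloor\ge1$ and $d=r!$, so $d\le r^r\le2^{r^2}\le M$. With probability at least $\frac13$ a sketch is correct on both $x=0$ and $x=d$. Then $\mathrm{dec}(0)=0$ and $\mathrm{dec}(df_1)\ge1-\epsilon>0$, so $df_1\ne0$. The order of $f_1$ does not divide $r!$, hence exceeds $r$, and $2^s\ge|G|>r$. This is the source of the factor $\log\log M$: the value $d=r!$ is invisible in every group that is too small.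

With two coordinates, $df_1\ne0$ and $df_2\ne0$ do not force $|G|\ge r^2$, since $f_1=f_2$ is possible. But such a sketch can be blinded. Let $x_1=z$ be uniform in $\{1,\dots,X\}$ with $X$ much larger than $d$. For $x_2=0$ the sketch sees $zf_1$, for $x_2=d$ it sees $(z+d)f_1$, and $z$ and $z+d$ have nearly the same law. Noise on coordinate $1$ hides the signal on coordinate $2$. The same happens whenever $df_2=c_1f_1$ with $|c_1|$ small compared with $X$. It need not happen when $df_2$ merely lies in the subgroup generated by $f_1$, because the coefficient may then exceed the available range $X\le M$. So the right object is a span with bounded coefficients.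

\subsection*{Parameters and visible coordinates}

Fix $n\ge n_0$, $M\ge n^4$, $108/\sqrt n\le\epsilon\le\frac1{16}$ and a linear sketch of $s$ bits. Put $r=\lfloor\sqrt{\log M}\rfloor$, $d=r!$ and $X=M-d$. For $n_0$ large enough,
\begin{equation}\label{eq:params}
\log r\ge\tfrac14\log\log M,\qquad X\ge200\,n^2dr .
\end{equation}
Indeed, let $L=\log M\ge4\log n$. For $L\ge7$ we have $r\ge\sqrt L-1\ge L^{1/4}$. For large $L$ we have $(r+1)\log r\le\frac12(\sqrt L+1)\log L\le\frac14L-\log201$, and then, using $n^2\le M^{1/2}$,
\[
d+200n^2dr\le201\,n^2dr\le201\,M^{1/2}r^{r+1}\le M^{3/4}\le M .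
\]
The hypothesis $M\ge n^4$ is used only for \eqref{eq:params}; it leaves room for noise that is large compared with the shifts that arise below.

For $S\subseteq[n]$ define
\[
\operatorname{Box}(S)=\Bigl\{\sum_{i\in S}c_if_i:\ c_i\in\mathbb Z,\ |c_i|\le dr\Bigr\},\qquad V(S)=\{j\in[n]:\ df_j\notin\operatorname{Box}(S)\},
\]
with $\operatorname{Box}(\emptyset)=\{0\}$. We call $V(S)$ the set of coordinates \emph{visible over $S$}. If $S\subseteq S'$, then $\operatorname{Box}(S)\subseteq\operatorname{Box}(S')$ and $V(S)\supseteq V(S')$. Also $V(S)\cap S=\emptyset$, by taking $c_j=d$. The bound $dr$ is chosen so that the following lemma holds.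

\begin{lemma}[chains force a large group]\label{lem:chain}
If $j_1,\dots,j_\nu\in[n]$ satisfy $j_l\in V(\{j_1,\dots,j_{l-1}\})$ for every $l$, then $|G|\ge r^\nu$.
\end{lemma}

\begin{proof}
We show that the sums $\sum_la_lf_{j_l}$ with $a\in\{0,\dots,r-1\}^\nu$ are distinct. Suppose $a\ne a'$ give the same sum. Let $l$ be the largest index with $a_l\ne a'_l$, and exchange $a,a'$ if necessary so that $b=a_l-a_l'\in\{1,\dots,r-1\}$. Then $bf_{j_l}=\sum_{i<l}(a_i'-a_i)f_{j_i}$. Since $b$ divides $d=r!$, multiplying by $d/b$ gives
\[
df_{j_l}=\sum_{i<l}\frac db\,(a_i'-a_i)f_{j_i},\qquad\Bigl|\frac db\,(a_i'-a_i)\Bigr|\le dr,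
\]
so $df_{j_l}\in\operatorname{Box}(\{j_1,\dots,j_{l-1}\})$, a contradiction.
\end{proof}

It remains to find a chain of length about $\epsilon^{-2}\log(\epsilon^2n)$. We show that a correct sketch has many visible coordinates over a random set of any density $\rho$ in a wide range, and then collect about $\epsilon^{-2}$ chain elements from each dyadic scale of $\rho$.

\subsection*{Total variation}

For laws $P,P'$ on a countable set, $\mathrm{TV}(P,P')=\max_E|P(E)-P'(E)|$; we also write $\mathrm{TV}$ of two random variables. We use these standard facts.
\begin{itemize}
\item[(a)] $\mathrm{TV}$ is a metric, and it does not increase when the same function is applied to both sides.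
\item[(b)] If $(\xi,\eta)$ and $(\xi',\eta')$ are pairs in which $\eta$ and $\eta'$ have the same law, then $\mathrm{TV}(\xi,\xi')$ is at most the average, over $w$ drawn from that law, of the distance between the conditional laws of $\xi$ given $\eta=w$ and of $\xi'$ given $\eta'=w$.
\item[(c)] The distance between two product laws is at most the sum of the distances between the factors. If $z$ is uniform in $\{1,\dots,X\}$ and $\delta\in\mathbb Z$, then $\mathrm{TV}(z+\delta,z)\le|\delta|/X$.
\item[(d)] Let $\mathrm{KL}(P\|P')=\sum_wP(w)\ln(P(w)/P'(w))$. It is additive over product laws, and $\mathrm{TV}(P,P')\le\sqrt{\mathrm{KL}(P\|P')/2}$ (Pinsker's inequality). From $\ln y\le y-1$ one gets $\mathrm{KL}(P\|P')\le\sum_w(P(w)-P'(w))^2/P'(w)$, which for Bernoulli laws with parameters $\sigma$ and $\rho$ equals $(\sigma-\rho)^2/(\rho(1-\rho))$.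
\end{itemize}

\subsection*{Two input distributions}

Let $27/(\epsilon^2n)\le\rho\le\frac14$, $\beta=16\epsilon\le1$, $\sigma_0=\rho$ and $\sigma_1=(1+\beta)\rho$. For $\theta\in\{0,1\}$ let
\[
x^\theta=\sum_{i\in U}z_ie_i+d\sum_{j\in T}e_j,
\]
where the \emph{noise set} $U$ contains each coordinate with probability $\rho$, the \emph{signal set} $T$ contains each coordinate with probability $\sigma_\theta$, the $z_i$ are uniform in $\{1,\dots,X\}$, and all these choices are independent of each other and of the sketch. Then $\|x^\theta\|_\infty\le X+d=M$ and $\|x^\theta\|_0=|U\cup T|$. Noise and signal have comparable density, so that a relative change $16\epsilon$ in the signal is a relative change of more than $\epsilon$ in the total.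

\begin{lemma}[the sketch distinguishes]\label{lem:dist}
$\mathbb E_\varphi\,\mathrm{TV}\bigl(\varphi(x^0),\varphi(x^1)\bigr)\ge0.31$, where the distance is taken for fixed $\varphi$.
\end{lemma}

\begin{proof}
The count $\|x^\theta\|_0$ is binomial with mean $\mu_\theta=n(\rho+\sigma_\theta-\rho\sigma_\theta)$ and variance at most $\mu_\theta$. We have $\mu_0\le2n\rho$, $\mu_1\le3n\rho$ and $\mu_1-\mu_0=n\beta\rho(1-\rho)\ge12\,\epsilon n\rho$. Put $a=18\sqrt{n\rho}$. By Chebyshev's inequality, $\bigl|\|x^\theta\|_0-\mu_\theta\bigr|\le a$ except with probability at most $3/324<0.01$. Since $\epsilon\sqrt{n\rho}\ge\sqrt{27}>36/7$, we have $7\epsilon n\rho>2a$, and so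
\[
\mu_1-\mu_0\ge7\epsilon n\rho+5\epsilon n\rho>2a+\epsilon(\mu_0+\mu_1).
\]
Expanding both sides of $(1+\epsilon)(\mu_0+a)<(1-\epsilon)(\mu_1-a)$, the term $\epsilon a$ appears on each side and cancels, and what remains is the displayed inequality. Let $t^*=(1+\epsilon)(\mu_0+a)$. If the sketch is correct and the count is within $a$ of its mean, the output is at most $t^*$ for $\theta=0$ and larger than $t^*$ for $\theta=1$. Hence the output is at most $t^*$ with probability at least $\frac23-0.01$ for $\theta=0$ and at most $\frac13+0.01$ for $\theta=1$. For a fixed pair $(\varphi,\mathrm{dec})$, the difference of the two probabilities of the event $\{w\in G:\mathrm{dec}(w)\le t^*\}$ is at most the total variation distance. Averaging over the pair gives the lower bound $\frac13-0.02>0.31$.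
\end{proof}

The sketch learns about $T$ only on the coordinates visible over $U$. About $\rho|V(U)|$ of them lie in $T$, and detecting a relative change $16\epsilon$ in this number requires it to be of order $\epsilon^{-2}$.

\begin{lemma}[many visible coordinates]\label{lem:visible}
For every $\rho$ with $27/(\epsilon^2n)\le\rho\le\frac14$,
\[
\rho\;\mathbb E_{\varphi,U}|V(U)|\ge\frac1{2000\,\epsilon^2}.
\]
\end{lemma}

\begin{proof}
Fix $\varphi$ and condition on $U$, whose law does not depend on $\theta$; write $V=V(U)$. For each $j\notin V$ fix a representation $df_j=\sum_{i\in U}c_i^{(j)}f_i$ with $|c_i^{(j)}|\le dr$. Then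
\[
\varphi(x^\theta)=\sum_{i\in U}(z_i+\delta_i)f_i+\sum_{j\in T\cap V}df_j,\qquad\delta_i=\sum_{j\in T\setminus V}c_i^{(j)},\quad|\delta_i|\le n\,dr .
\]
Let $\psi^\theta=\sum_{i\in U}z_if_i+\sum_{j\in T\cap V}df_j$. Given $T$, the shifts $\delta_i$ are constants, and $\varphi(x^\theta)$ and $\psi^\theta$ are the same function of $(z_i+\delta_i)_{i\in U}$ and of $(z_i)_{i\in U}$. By (a), (c) and \eqref{eq:params} their conditional laws are at distance at most $\sum_{i\in U}|\delta_i|/X\le n^2dr/X\le0.005$, and by (b) the same bound holds after averaging over $T$.

Next, $\psi^\theta$ is a function of $z$ and $T\cap V$, where $z$ is independent of $T$ and has the same law for both $\theta$. By (b) and (a), $\mathrm{TV}(\psi^0,\psi^1)$ is at most the distance between the two laws of $T\cap V$, which are products of $|V|$ Bernoulli laws with parameters $\rho$ and $(1+\beta)\rho$. By (d), each factor contributes at most $\beta^2\rho/(1-\rho)\le\frac43\beta^2\rho$ to the divergence, and the distance is at most $\beta\sqrt{\frac23\rho|V|}$. The triangle inequality and (b), applied to $U$, give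
\[
\mathrm{TV}\bigl(\varphi(x^0),\varphi(x^1)\bigr)\le0.01+\mathbb E_U\,\beta\sqrt{\tfrac23\rho|V(U)|}.
\]
Average over $\varphi$ and use Lemma~\ref{lem:dist} and Jensen's inequality for the concave square root: $0.3\le16\epsilon\sqrt{\frac23\rho\,\mathbb E|V(U)|}$. Hence $\rho\,\mathbb E|V(U)|\ge\frac32\cdot\frac{0.09}{256}\,\epsilon^{-2}=\frac{0.135}{256}\,\epsilon^{-2}>\frac1{2000}\epsilon^{-2}$.
\end{proof}

\subsection*{Summing over scales}

A large visible set is not yet a chain: if all $f_j$ are equal and $df_1\ne0$, then $V(\emptyset)=[n]$, but no chain is longer than $1$. A chain element must be visible over its predecessors. We therefore let the coordinates arrive in random order, couple all densities $\rho$ through the arrival times, and count the coordinates that are visible over everything that arrived before them.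

Let $\tau_1,\dots,\tau_n$ be independent and uniform in $[0,1]$, independent of the sketch; they are distinct almost surely. Let $S_\rho=\{j:\tau_j<\rho\}$, which has the law of $U$. Call $j$ \emph{new} if $j\in V(\{i:\tau_i<\tau_j\})$, and let $\nu$ be the number of new coordinates.

\begin{lemma}\label{lem:scales}
$\displaystyle\mathbb E\,\nu\ge\frac{\log(\epsilon^2n/108)}{4000\,\epsilon^2}$.
\end{lemma}

\begin{proof}
Fix $\rho$ in the range of Lemma~\ref{lem:visible}. A coordinate that has arrived by time $\rho$ is never in $V(S_\rho)$, so we compare with $S_\rho\setminus\{j\}$. If $\tau_j\in[\rho/2,\rho)$ and $j\in V(S_\rho\setminus\{j\})$, then $j$ is new, because $\{i:\tau_i<\tau_j\}\subseteq S_\rho\setminus\{j\}$ and $V$ is decreasing. The pair $(\varphi,S_\rho\setminus\{j\})$ is independent of $\tau_j$, and $V(S_\rho\setminus\{j\})\supseteq V(S_\rho)$. Therefore the expected number of new $j$ with $\tau_j\in[\rho/2,\rho)$ is at least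
\[
\sum_{j=1}^n\frac\rho2\,\Pr\bigl[j\in V(S_\rho\setminus\{j\})\bigr]\ge\frac\rho2\,\mathbb E|V(S_\rho)|\ge\frac1{4000\,\epsilon^2}.
\]
Apply this to $\rho=2^{-t}$ for $t=2,\dots,\lfloor\log(\epsilon^2n/27)\rfloor$. These $\rho$ lie in the required range, the intervals $[\rho/2,\rho)$ are disjoint, and their number is at least $\log(\epsilon^2n/27)-2=\log(\epsilon^2n/108)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
List the new coordinates $j_1,\dots,j_\nu$ in order of arrival. Since $\{j_1,\dots,j_{l-1}\}\subseteq\{i:\tau_i<\tau_{j_l}\}$ and $V$ is decreasing, they form a chain, and Lemma~\ref{lem:chain} gives $s\ge\log|G|\ge\nu\log r$ almost surely. The hypothesis $\epsilon\ge108/\sqrt n$ means $\epsilon^2n\ge108^2$, so $\log(\epsilon^2n/108)\ge\frac12\log(\epsilon^2n)$. Taking expectations and using Lemma~\ref{lem:scales} and \eqref{eq:params},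
\[
s\ge\frac{\log(\epsilon^2n/108)\,\log r}{4000\,\epsilon^2}\ge\frac{\frac12\log(\epsilon^2n)\cdot\frac14\log\log M}{4000\,\epsilon^2}=\frac{\log(\epsilon^2n)\log\log M}{32000\,\epsilon^2}.\qedhere
\]
\end{proof}

The three factors mirror the upper bound: $\epsilon^{-2}$ new coordinates per scale, $\log(\epsilon^2n)$ scales, and $\log\log M$ bits per new coordinate. As $\epsilon$ decreases toward $1/\sqrt n$ the number of available scales drops, which is why the bounds match only for $\epsilon\ge n^{-1/2+\gamma}$. Linearity is used throughout, since both the visible sets and the chains are defined by relations in $G$.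

\begin{proof}[Proof of Corollary~\ref{cor:tight}]
For $n$ large we have $n^\gamma\ge108$, so Theorem~\ref{thm:lower} applies, with $\log(\epsilon^2n)\ge2\gamma\log n$ and $\log\log M\ge\log\log n$. This is the lower bound. The upper bound is Theorem~\ref{thm:upper}, whose algorithm is a linear sketch of $O(\epsilon^{-2}\log n\log\log n)$ bits by Remark~\ref{rem:linear}.
\end{proof}

\begin{thebibliography}{9}
\bibitem{notes}
\emph{1 Find The Top K Heavy Hitters Quickly},
\texttt{https://www.cs.cmu.edu/\allowbreak afs/\allowbreak cs/\allowbreak user/\allowbreak dwoodruf/\allowbreak www/\allowbreak teaching/\allowbreak 15859-fall19/\allowbreak scribe16.pdf}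
\end{thebibliography}
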